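# Which powers of the jump give a lower semicontinuous line energy?

## 1. Rigid walls, and the guess that every power works

Take a planar vector field of length one and zero divergence that is allowed to jump across curves ("walls"), and charge $|\text{jump}|^p$ per unit length of wall. Suppose such fields converge in $L^1$. Can the limit cost more than its approximations? The answer one would first guess is: no, whatever $p>0$ is. The reason is that the two constraints make a wall very rigid. Across a straight wall with normal $\nu$, zero divergence forces the normal component of the field to be the same on both sides, and then unit length leaves only two possible values. A wall cannot be cut into several parallel walls with smaller jumps. Compare unconstrained scalar functions: there a jump of height $t$ can be cut into $n$ jumps of height $t/n$, at total cost $n(t/n)^p=n^{1-p}t^p$, which tends to $0$ if $p>1$. That mechanism is not available here.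

Let us make the question precise and test the guess. Throughout, $\Omega\subset\mathbb R^2$ is bounded and open, $\mathbb R^2$ is identified with $\mathbb C$ (so $ix$ is $x$ rotated by a right angle), $a\cdot b$ is the real scalar product, and $\nabla^\perp=(-\partial_2,\partial_1)$.

**Recalled facts on $BV$.** If $m\in BV(\Omega,\mathbb R^2)$, then $Dm$ is a finite matrix-valued measure and
$$Dm=\tilde Dm+(m^+-m^-)\otimes\nu\;\mathcal H^1|_{J(m)} .$$
Here $J(m)$ is the jump set, $m^+\ne m^-$ are the one-sided traces and $\nu$ is the unit normal; the triple $(m^+,m^-,\nu)$ is Borel and determined up to the exchange $(m^-,m^+,-\nu)$. The diffuse part $\tilde Dm$ and the jump part are mutually singular, and at $|\tilde Dm|$-a.e. point $m$ has an approximate limit $\tilde m$. Moreover $\int_{J(m)}|m^+-m^-|\,d\mathcal H^1\le|Dm|(\Omega)<\infty$. The chain rule (Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems*, Thm 3.96) says that for $G\in C_c^\infty(\mathbb R^2,\mathbb R^n)$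
$$D\,G(m)=\nabla G(\tilde m)\,\tilde Dm+(G(m^+)-G(m^-))\otimes\nu\;\mathcal H^1|_{J(m)} .\tag{1}$$

**Definition 1.** $BV_{div}(\Omega,\mathbb S^1)$ is the set of $m\in BV(\Omega,\mathbb R^2)$ with $|m|=1$ a.e. and $\nabla\cdot m=0$ in $\mathcal D'(\Omega)$. For a (Borel) cost function $f:[0,2]\to\mathbb R_+$,
$$\mathcal I_f(m)=\int_{J(m)}f(|m^+-m^-|)\,d\mathcal H^1 .$$

**Definition 2.** $\mathcal I_f$ is lower semicontinuous (l.s.c.), and $f$ is a good cost function, if $m_k\to m$ in $L^1(\Omega)$ with $m_k,m\in BV_{div}(\Omega,\mathbb S^1)$ implies $\mathcal I_f(m)\le\liminf_k\mathcal I_f(m_k)$.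

The value $f(0)$ never matters, since $|m^+-m^-|>0$ on $J(m)$.

If $u$ is Lipschitz with $|\nabla u|=1$ a.e. and $\nabla u\in BV$, then $m=\nabla^\perp u$ is in $BV_{div}$: its divergence is $-\partial_1\partial_2u+\partial_2\partial_1u=0$. Two examples. For $u=|x|$ on a disc centered at $0$, $m=ix/|x|$ is a vortex; $|Dm|=1/|x|$ is integrable, the only discontinuity is one point, and $\mathcal I_f(m)=0$. For $u$ the distance to the boundary of the unit square, $\nabla u$ is constant on four triangles, two neighboring values are orthogonal, and $m$ jumps by $\sqrt2$ across the two diagonals, so $\mathcal I_f(m)=2\sqrt2\,f(\sqrt2)$.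

**Lemma 1.** Let $m\in BV_{div}(\Omega,\mathbb S^1)$.
(a) $\tilde Dm=i\tilde m\otimes\eta$ for a vector measure $\eta$ with $(i\tilde m)\cdot\eta=0$.
(b) At $\mathcal H^1$-a.e. point of $J(m)$, if the sign of $\nu=e^{i\alpha}$ is chosen so that $m^\pm\cdot\nu\ge0$, then $\{m^+,m^-\}=\{e^{i(\alpha+\beta)},e^{i(\alpha-\beta)}\}$ with $\beta\in(0,\frac\pi2]$, and $|m^+-m^-|=2\sin\beta$.

*Proof.* Since $|m|=1$ a.e., also $|\tilde m|=1$ and $|m^\pm|=1$. Apply (1) to a smooth compactly supported function equal to $|x|^2$ near the unit disc. Its composition with $m$ is the constant $1$, so the diffuse part gives $\tilde m^T\tilde Dm=0$. Writing $\tilde Dm=M|\tilde Dm|$, every column of the matrix $M$ is orthogonal to $\tilde m$, hence a multiple of $i\tilde m$. So $\tilde Dm=i\tilde m\otimes\eta$.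

The divergence is the trace of $Dm$. Its diffuse part is $(i\tilde m)\cdot\eta$ and its jump part is $(m^+-m^-)\cdot\nu\,\mathcal H^1|_{J(m)}$. They are mutually singular with sum $0$, so both vanish. This proves (a), and shows that at a.e. point of $J(m)$ the distinct unit vectors $m^\pm$ have the same normal component. Then their tangential components are opposite and nonzero, so with the stated sign of $\nu$ we have $m^\pm\in\{e^{i\alpha}(\cos\beta\pm i\sin\beta)\}$ with $\cos\beta\ge0$, $\sin\beta>0$. $\square$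

So a wall is described by its direction $\alpha$ and its half-angle $\beta$; the largest jump, $2$, is $\beta=\frac\pi2$.

**The one-dimensional test.** Let $\Omega=(0,1)^2$ and let the fields depend on $x_1$ only. Zero divergence makes the first component constant, so $m_k=(c_k,\sigma_ks_k)$ with $s_k=\sqrt{1-c_k^2}$ and $\sigma_k(x_1)=\pm1$. Let $m_k\to m=(c,\sigma s)$ in $L^1$, where $s>0$ (if $s=0$ the limit has no walls). Then $c_k\to c$, $s_k\to s$, hence $\sigma_k\to\sigma$ in $L^1$. If $\sigma$ has $N$ jumps, choose $N+1$ consecutive intervals on which $\sigma$ is alternately $1$ and $-1$; for large $k$, $\sigma_k$ takes the right sign on a set of positive measure in each of them, so it has $N_k\ge N$ jumps. For continuous $f$,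
$$\mathcal I_f(m)=Nf(2s)=\lim_kNf(2s_k)\le\liminf_kN_kf(2s_k)=\liminf_k\mathcal I_f(m_k).$$
Every power passes. The guess survives in one dimension; we now test it in two.

## 2. Replacing a straight wall by a chain of small cells

The test field is one straight wall. For $\beta\in(0,\frac\pi2]$ write $s=\sin\beta$, $c=\cos\beta$, and let
$$u_0(x)=-c\,x_2+s\,|x_1|,\qquad m_0=\nabla^\perp u_0=(c,\pm s)\ \text{ for }\pm x_1>0 .$$
The jump set is $\{x_1=0\}$, with jump $2\sin\beta$. The purpose of the next lemma is to reduce the construction of a sequence to the construction of a single cell of height one.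

**Lemma 2.** Let $u_1$ be Lipschitz on $\mathbb R^2$ with $|\nabla u_1|=1$ a.e., $\nabla u_1\in BV_{loc}$, and $u_1=u_0$ outside a compact set $K\subset\mathbb R\times[0,1]$ which meets the lines $x_2=0$ and $x_2=1$ at most in $(0,0)$ and $(0,1)$. Let $E_1$ be the $f$-energy of $\nabla^\perp u_1$ in $\{0<x_2<1\}$. If $f$ is good on some nonempty $\Omega$, then $f(2\sin\beta)\le E_1$.

*Proof.* We may assume $E_1<\infty$. If $\Omega'=a+r\Omega$ and $m'(x)=m((x-a)/r)$, then $\mathcal I_f(m')=r\,\mathcal I_f(m)$ and $L^1$ distances are multiplied by $r^2$; so $f$ is good on $\Omega'$ too. Since $\Omega$ contains a disc, we may assume $[-1,1]\times[0,1]\subset\Omega$.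

Put $w=u_1-u_0$, a Lipschitz function vanishing outside $K$, and with $e_2=(0,1)$
$$u_k(x)=u_0(x)+\frac1k\sum_{j=0}^{k-1}w(kx-je_2).$$
The $j$-th term vanishes outside $K_j=\frac1k(je_2+K)$, which lies in the strip $\frac jk\le x_2\le\frac{j+1}k$. As $\nabla u_0$ depends only on the sign of $x_1$, we have $\nabla u_0(x)=\nabla u_0(kx-je_2)$, so in the $j$-th open strip
$$\nabla u_k(x)=\nabla u_1(kx-je_2),$$
and $\nabla u_k=\nabla u_0$ for $x_2\notin[0,1]$. Hence $|\nabla u_k|=1$ a.e. Also $\nabla w\in BV(\mathbb R^2)$, being $BV_{loc}$ and zero a.e. outside a compact set, so $\nabla u_k$ is a finite sum of functions in $BV(\Omega)$. Thus $m_k=\nabla^\perp u_k\in BV_{div}(\Omega,\mathbb S^1)$. Since $|m_k-m_0|\le2$, and $m_k\neq m_0$ only on a set of area at most $|K|/k$, $m_k\to m_0$ in $L^1(\Omega)$.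

Now the energy. In each of the $k$ open strips the jump set of $m_k$ lies in $K_j\cup\{x_1=0\}$, which for large $k$ lies (within the strip) in $[-1,1]\times[0,1]\subset\Omega$; the field is a copy of $\nabla^\perp u_1$ scaled by $\frac1k$, so the strip contributes $\frac1kE_1$. On a line $x_2=\frac jk$, a point other than $(0,\frac jk)$ lies in no $K_i$, so near it $m_k=m_0$ is constant and there is no wall. For $x_2\notin[0,1]$ nothing has changed. Therefore
$$\mathcal I_f(m_k)=\mathcal I_f(m_0)-f(2\sin\beta)+E_1,\qquad\mathcal I_f(m_0)=f(2\sin\beta)\,\mathcal H^1(\Omega\cap\{x_1=0\})<\infty .$$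
Goodness of $f$ gives $f(2\sin\beta)\le E_1$. $\square$

In both cells below, $\nabla u_1$ is a finite sum of products of a bounded $BV_{loc}$ function with the indicator of a set bounded by piecewise $C^1$ curves of locally finite length; such sums are in $BV_{loc}$. Maxima and minima of Lipschitz functions with $|\nabla\cdot|=1$ a.e. again have this property, since a.e. their gradient is one of the given gradients.

## 3. Cross-walls beat the wall of jump 2 when $p>3$

Let $\beta=\frac\pi2$, $u_0=|x_1|$. If we replaced $u_0$ by the distance $d$ to the two points $0$ and $e_2$, the wall of length $1$ and jump $2$ would be traded for the horizontal ridge $x_2=\frac12$, along which the jump decays. The cell below does this, with a small $\delta$ to make it compact.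

**Step 1. The cell.** Let $0<\delta<\frac12$, $d(x)=\min(|x|,|x-e_2|)$, and
$$u_1=\max(|x_1|,d-\delta)\ \text{ for }0\le x_2\le1,\qquad u_1=u_0\ \text{ otherwise.}$$
Since $|x|\le|x_1|+|x_2|$, we have $d-\delta\le|x_1|$ for $x_2\in[0,\delta]$ and, by symmetry, for $x_2\in[1-\delta,1]$. Since $\min(x_2,1-x_2)\le\frac12$ in the strip, $d\le\sqrt{x_1^2+\frac14}\le|x_1|+\frac1{8|x_1|}$, so $u_1=u_0$ for $|x_1|\ge\frac1{8\delta}$. Hence $u_1=u_0$ outside $K=[-\frac1{8\delta},\frac1{8\delta}]\times[\delta,1-\delta]$, which does not touch the lines $x_2=0,1$. Where $u_1=d-\delta>|x_1|$ the point has distance greater than $\delta$ from $0$ and $e_2$, so $\nabla u_1$ is piecewise smooth with bounded derivatives. Lemma 2 applies.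

**Step 2. The walls and their energy for $f(t)=t^p$, $p>3$.** On the axis $x_1=0$ one has $d-\delta>0$ exactly for $\delta<x_2<1-\delta$. So the old wall survives on $\{0\}\times((0,\delta]\cup[1-\delta,1))$, with jump $2$ and energy $2\delta\,2^p$.

On (part of) $\{x_2=\frac12\}$ we have the ridge of $d$. With $r=\sqrt{x_1^2+\frac14}$ the two gradients are $(x_1,\pm\frac12)/r$, the jump is $1/r$, and with $x_1=\frac\sigma2$ the energy is at most
$$\int_{\mathbb R}\big(x_1^2+\tfrac14\big)^{-p/2}dx_1=2^p\theta_p,\qquad\theta_p=\frac12\int_{\mathbb R}(1+\sigma^2)^{-p/2}d\sigma .$$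

Finally there are the interfaces between $d-\delta$ and $|x_1|$: four congruent curves, one of them given by $|x|-\delta=x_1>0$. Squaring $|x|=x_1+\delta$ and writing $\eta=x_2\in[\delta,\frac12]$ gives $x_1=\frac{\eta^2-\delta^2}{2\delta}$ and $|x|=\frac{\eta^2+\delta^2}{2\delta}$. The gradients are $x/|x|$ and $(1,0)$, so the squared jump is
$$2\Big(1-\frac{x_1}{|x|}\Big)=\frac{2\delta}{|x|}=\frac{4\delta^2}{\eta^2+\delta^2},\qquad\text{and}\quad d\mathcal H^1=\sqrt{1+\frac{\eta^2}{\delta^2}}\,d\eta=\frac1\delta\sqrt{\eta^2+\delta^2}\,d\eta .$$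
Each curve has energy
$$2^p\delta^{p-1}\int_\delta^{1/2}(\eta^2+\delta^2)^{\frac{1-p}2}d\eta\le2^p\delta^{p-1}\int_\delta^\infty\eta^{1-p}d\eta=\frac{2^p\delta}{p-2}.$$

**Step 3. Comparison.** Altogether
$$E_1\le2^p\Big[\theta_p+2\delta+\frac{4\delta}{p-2}\Big].$$
Since $\int_{\mathbb R}(1+\sigma^2)^{-3/2}d\sigma=\big[\sigma(1+\sigma^2)^{-1/2}\big]_{-\infty}^{\infty}=2$, we have $\theta_3=1$; and $\theta_p$ is strictly decreasing, so $\theta_p<1$ for $p>3$ (for instance $\theta_4=\frac\pi4$). For small $\delta$, $E_1<2^p=f(2)$, and Lemma 2 shows that $t^p$ is not good. For $p\le3$ we have $\theta_p\ge1$ and this estimate gives nothing.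

So the first guess is false: $t^p$ fails for every $p>3$, on every nonempty $\Omega$.

## 4. Short large walls beat a long small one when $p<1$

At the other end, consider a wall with tiny half-angle $\beta$. We replace it by walls with large jumps but total length of order $\beta$. Let $\beta<\frac\pi2$, and note $\tan\frac\beta2=\frac s{1+c}$.

**Step 1. The cell.** Put
$$\mathrm{fan}(x)=|x-e_2|-c,\qquad\chi(x)=x_2,\qquad W=\{|x_1|\le(1-x_2)\tan\beta\},$$
$$u_1=\min\big(\mathrm{fan},\max(u_0,\chi)\big)\ \text{ in }W,\qquad u_1=u_0\ \text{ outside }W .$$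
By Cauchy–Schwarz for $(|x_1|,1-x_2)$ and $(s,c)$,
$$\mathrm{fan}-u_0=|x-e_2|-\big[s|x_1|+c(1-x_2)\big]\ge0,$$
with equality exactly when $(|x_1|,1-x_2)$ is a nonnegative multiple of $(s,c)$, that is, on $\partial W$. Hence $u_1=u_0$ on $\partial W$, and $u_1$ is Lipschitz with $|\nabla u_1|=1$ a.e.

In $W$, where $\chi\le u_0$ we get $u_1=\min(\mathrm{fan},u_0)=u_0$. So $u_1\ne u_0$ requires $\chi>u_0$, that is $(1+c)x_2>s|x_1|$. Therefore $u_1=u_0$ outside
$$K=W\cap\big\{x_2\ge|x_1|\tan\tfrac\beta2\big\},$$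
the quadrilateral with vertices $(0,0),(\pm s,1-c),(0,1)$: at $(\pm s,1-c)$ both $(1-x_2)\tan\beta=s$ and $|x_1|\tan\frac\beta2=\frac{s^2}{1+c}=1-c$ hold. It meets $x_2=0$ only in $(0,0)$ and $x_2=1$ only in $(0,1)$.

**Step 2. The walls.** In $K$ we have $\chi\ge u_0$, so $u_1=\min(\mathrm{fan},\chi)$. Squaring $|x-e_2|=x_2+c$ (where $x_2+c>0$), $\mathrm{fan}=\chi$ on the parabola
$$x_2=\frac{1-c}2+\frac{x_1^2}{2(1+c)},\qquad|x_1|\le s .$$
Above it $\mathrm{fan}<\chi$ and $u_1=\mathrm{fan}$; below it $u_1=\chi$. The parabola lies above the lower sides of $K$, because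
$$\frac{1-c}2+\frac{x_1^2}{2(1+c)}-\frac{s|x_1|}{1+c}=\frac{(|x_1|-s)^2}{2(1+c)}\ge0,$$
and on the upper sides $\mathrm{fan}=u_0\le\chi$, so these are not below the parabola. Across the upper sides, $\nabla\,\mathrm{fan}=(\pm s,-c)=\nabla u_0$: no wall. Inside $K$ both $\mathrm{fan}$ and $\chi$ are smooth across $x_1=0$ away from the apex $e_2$, so the old wall has disappeared from $\{0<x_2<1\}$. At the apex $|D^2\mathrm{fan}|=|x-e_2|^{-1}$ is locally integrable. So $\nabla u_1\in BV_{loc}$ and Lemma 2 applies.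

In $\{0<x_2<1\}$ the walls are contained in the two lower sides, each of length $\sqrt{s^2+(1-c)^2}=2\sin\frac\beta2$, and the parabola arc, whose slope is at most $\frac s{1+c}=\tan\frac\beta2$ and whose length is thus at most $2s/\cos\frac\beta2=4\sin\frac\beta2$.

**Step 3. Comparison.** For any bounded Borel $f$, $E_1\le8\sin\frac\beta2\,\sup f$. If $f$ is good on a nonempty $\Omega$, Lemma 2 gives, since $\cos\frac\beta2\ge\frac1{\sqrt2}$,
$$f(2\sin\beta)\le8\sin\tfrac\beta2\,\sup f=\frac{4\sin\beta}{\cos(\beta/2)}\,\sup f\le2\sqrt2\,(\sup f)\,(2\sin\beta).\tag{2}$$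
For $\beta=\frac\pi2$ the outer inequality is trivial. So a bounded good $f$ grows at most linearly: $f(t)\le2\sqrt2(\sup f)\,t$. For $f=t^p$ with $0<p<1$ this would say $t^{p-1}\le2\sqrt2\,2^p$ for all $t\in(0,2]$, false as $t\to0$. So $t^p$ is not good for $0<p<1$.

## 5. The interval $1\le p\le3$

The tests leave $1\le p\le3$. A conjecture of Ambrosio, De Lellis and Mantegazza, recorded in "Line defects in a variational model" (https://www.newton.ac.uk/files/seminar/20130416140015001-153552.pdf), says that there $t^p$ is indeed good. The known results listed with it are: $t^3$ is good (Jin–Kohn), $t^2$ is good (Ignat–Merlet), and for each $p\in[1,3]$ there is a good cost $c$ with $c(t)=t^p$ for $t\le\sqrt2$ (Ignat–Merlet). The conjecture is true.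

**Theorem 1.** If $1\le p\le3$ and $f(t)=t^p$ on $[0,2]$, then $\mathcal I_f$ is l.s.c. on $BV_{div}(\Omega,\mathbb S^1)$ for the $L^1$ convergence.

**Theorem 2.** Let $f:[0,2]\to[0,\infty)$, $f>0$ on $(0,2]$, and put, for $x\in[0,1)$,
$$F(x)=f\big(2\sqrt{1-x^2}\big),\qquad\psi(x)=\Big(\frac{(1-x^2)^{3/2}}{F(x)}\Big)^{1/2}.$$
If (i) $t\mapsto f(t)/t$ is nondecreasing on $(0,2]$ and (ii) $\psi$ is concave and nonincreasing on $[0,1)$, then $f$ is a good cost function.

**Theorem 3.** Let $\Omega\neq\emptyset$. (a) If $f$ is a bounded Borel good cost function, then $f(t)\le2\sqrt2\,(\sup f)\,t$ for all $t\in(0,2]$. (b) For $p>0$, $f(t)=t^p$ is a good cost function if and only if $1\le p\le3$.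

The variable in Theorem 2 is $x=\cos\beta$, so that $F(x)=f(2\sin\beta)$ is the cost of a wall of half-angle $\beta$, and
$$F(x)=\frac{\sin^3\beta}{\psi(x)^2}.\tag{3}$$
Under (i), $f$ is Borel. Under (ii), $\psi$ is continuous on $[0,1)$: on $(0,1)$ by concavity, and at $0$ because concavity gives $\liminf_{x\to0}\psi(x)\ge\psi(0)$ while monotonicity gives $\psi\le\psi(0)$. As $\psi>0$, $f$ is continuous on $(0,2]$.

**Theorem 2 implies Theorem 1.** For $f=t^p$, $\psi(x)=2^{-p/2}(1-x^2)^{(3-p)/4}$ with exponent in $[0,\frac12]$. This is a nondecreasing concave function of the concave nonincreasing function $1-x^2$, hence concave and nonincreasing. And $f(t)/t=t^{p-1}$ is nondecreasing because $p\ge1$. $\square$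

Theorem 3(a) is (2), and Sections 3 and 4 give the "only if" in (b); the "if" is Theorem 1. It remains to prove Theorem 2.

## 6. Entropy productions bound the energy from below

To bound $\liminf\mathcal I_f(m_k)$ from below we need quantities that are continuous under $L^1$ convergence and see only the walls. The divergence of a nonlinear function $\Phi(m)$ is such a quantity, if $\Phi$ is chosen so that no diffuse part appears.

**Definition 3.** A smooth $2\pi$-periodic $\lambda:\mathbb R\to\mathbb R$ is admissible if $\int_0^{2\pi}\lambda(\theta)e^{i\theta}d\theta=0$. Its entropy is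
$$\Phi(e^{i\theta})=\int_0^\theta\lambda(s)\,ie^{is}ds,$$
well defined and smooth on $\mathbb S^1$ by admissibility, with $\frac d{d\theta}\Phi(e^{i\theta})=\lambda(\theta)\,ie^{i\theta}$. Its production is
$$H_\lambda(\alpha,\beta)=\int_{-\beta}^\beta\lambda(\alpha+s)\sin s\,ds=\int_0^\beta\big[\lambda(\alpha+s)-\lambda(\alpha-s)\big]\sin s\,ds .\tag{4}$$

Examples. For $\lambda=1$, $\Phi(e^{i\theta})=e^{i\theta}-1$ and $H_\lambda=0$: this is the constraint $\nabla\cdot m=0$ itself. For $\lambda=\frac34\sin2\theta$,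
$$H_\lambda(\alpha,\beta)=\tfrac32\cos2\alpha\int_0^\beta\sin2s\sin s\,ds=3\cos2\alpha\int_0^\beta\sin^2s\cos s\,ds=\cos2\alpha\,\sin^3\beta .\tag{5}$$

**Lemma 3.** Let $m\in BV_{div}(\Omega,\mathbb S^1)$ and let $\Phi$ be the entropy of an admissible $\lambda$. Then
$$\nabla\cdot\Phi(m)=(\Phi(m^+)-\Phi(m^-))\cdot\nu\;\mathcal H^1|_{J(m)},$$
and, with $\alpha,\beta$ from Lemma 1(b), $|(\Phi(m^+)-\Phi(m^-))\cdot\nu|=|H_\lambda(\alpha,\beta)|$ at $\mathcal H^1$-a.e. point of $J(m)$.

*Proof.* Extend $\Phi$ to $\tilde\Phi\in C_c^\infty(\mathbb R^2,\mathbb R^2)$. By (1) and Lemma 1(a) the diffuse part of $D\tilde\Phi(m)$ is $\nabla\tilde\Phi(\tilde m)\,i\tilde m\otimes\eta$. The vector $\nabla\tilde\Phi(\tilde m)\,i\tilde m$ is the derivative of $\Phi$ along the circle, i.e. $\lambda\,i\tilde m$. So the diffuse part of the divergence is $\lambda\,(i\tilde m)\cdot\eta=0$. Only the jump part remains. For it,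
$$\big(\Phi(e^{i(\alpha+\beta)})-\Phi(e^{i(\alpha-\beta)})\big)\cdot e^{i\alpha}=\int_{-\beta}^\beta\lambda(\alpha+s)\operatorname{Re}(ie^{is})\,ds=-H_\lambda(\alpha,\beta).\ \square$$

The next lemma turns goodness of $f$ into a question about functions of one angle: for every wall there must be an entropy that never overcharges any wall and charges this one exactly.

**Lemma 4.** Let $f$ be Borel and let $\mathcal L_f$ be the set of admissible $\lambda$ with $|H_\lambda(\alpha,\beta)|\le f(2\sin\beta)$ for all $\alpha\in\mathbb R$, $\beta\in(0,\frac\pi2]$. If for each $\beta_0\in(0,\frac\pi2]$ there is $\lambda\in\mathcal L_f$ with $H_\lambda(0,\beta_0)=f(2\sin\beta_0)$, then $f$ is a good cost function.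

*Proof.* **Step 1: reduce to countably many entropies.** If $\lambda\in\mathcal L_f$, so is $\lambda(\cdot-\alpha_0)$, whose production at $(\alpha,\beta)$ is $H_\lambda(\alpha-\alpha_0,\beta)$. So the hypothesis gives $\sup_{\lambda\in\mathcal L_f}|H_\lambda(\alpha,\beta)|=f(2\sin\beta)$ for all $\alpha,\beta$. As a subset of the separable space $C(\mathbb R/2\pi\mathbb Z)$, $\mathcal L_f$ has a countable sup-norm dense subset $\{\lambda_i\}$, and $\lambda\mapsto H_\lambda(\alpha,\beta)$ is sup-norm continuous. Hence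
$$\sup_i|H_{\lambda_i}(\alpha,\beta)|=f(2\sin\beta)\quad\text{for all }\alpha,\beta .\tag{6}$$

**Step 2: one entropy, one open set.** Let $m_k\to m$ in $L^1$, and for open $A\subset\Omega$ let $\mu(A)=\liminf_k\int_{J(m_k)\cap A}f(|m_k^+-m_k^-|)\,d\mathcal H^1$. Let $\zeta\in C_c^\infty(A)$, $|\zeta|\le1$. Since $\Phi_i$ is Lipschitz on the circle, $\Phi_i(m_k)\to\Phi_i(m)$ in $L^1$, so by Lemma 3 and $\lambda_i\in\mathcal L_f$
$$\int_A\Phi_i(m)\cdot\nabla\zeta=\lim_k\int_A\Phi_i(m_k)\cdot\nabla\zeta=-\lim_k\int\zeta\,d\big(\nabla\cdot\Phi_i(m_k)\big)\le\mu(A).$$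
Taking the supremum over $\zeta$, $|\nabla\cdot\Phi_i(m)|(A)\le\mu(A)$. Let $\sigma=|m^+-m^-|\,\mathcal H^1|_{J(m)}$, a finite measure, and on $J(m)$
$$g_i=\frac{|(\Phi_i(m^+)-\Phi_i(m^-))\cdot\nu|}{|m^+-m^-|}=\frac{|H_{\lambda_i}(\alpha,\beta)|}{|m^+-m^-|},$$
a Borel function bounded by the Lipschitz constant of $\Phi_i$. We have shown $\int_Ag_i\,d\sigma\le\mu(A)$ for all $i$ and all open $A$.

**Step 3: use the best entropy at each point.** Given $N$, partition $J(m)$ into Borel sets $B_1,\dots,B_N$ with $g_i=\max_{j\le N}g_j$ on $B_i$. Let $K_i\subset B_i$ be compact. These are disjoint compact sets, so there are disjoint open sets $A_i\supset K_i$ in $\Omega$. Since a $\liminf$ of sums is at least the sum of the $\liminf$s, $\mu$ is superadditive on disjoint open sets, and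
$$\sum_{i\le N}\int_{K_i}g_i\,d\sigma\le\sum_{i\le N}\mu(A_i)\le\mu(\Omega).$$
By inner regularity of the finite measures $g_i\sigma$, take the supremum over the $K_i$: $\int\max_{j\le N}g_j\,d\sigma\le\mu(\Omega)$. Let $N\to\infty$; by monotone convergence and (6),
$$\mathcal I_f(m)=\int\sup_ig_i\,d\sigma\le\mu(\Omega)=\liminf_k\mathcal I_f(m_k).\ \square$$

## 7. The entropy $\frac34\sin2\theta$ and the walls it misses

Put $\lambda_0=\frac34\sin2\theta$. By (5), $|H_{\lambda_0}|\le\sin^3\beta$ with equality at $\alpha=0$ for every $\beta$. As $t^3=8\sin^3\beta$ for $t=2\sin\beta$, the single function $8\lambda_0$ satisfies the hypothesis of Lemma 4 for every $\beta_0$: the case $p=3$ is done.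

The sensible first try for $p<3$ is to use multiples $A\lambda_0$, with $A$ depending on $\beta_0$. Equality at $(0,\beta_0)$ forces $A=2^p(\sin\beta_0)^{p-3}$. At $\alpha=0$ and another $\beta$ the requirement $A\sin^3\beta\le2^p\sin^p\beta$ then reads
$$(\sin\beta)^{3-p}\le(\sin\beta_0)^{3-p},$$
which holds for $\beta\le\beta_0$ and fails for every $\beta>\beta_0$. The entropy adapted to a small wall overcharges all larger ones, and only $\beta_0=\frac\pi2$ is settled.

In the variable $x=\cos\beta$ of (3), the trial entropies have production $\sin^3\beta/\ell(x)^2$ at $\alpha=0$ with $\ell$ constant. Being below the cost $\sin^3\beta/\psi(x)^2$, with equality at $x_0=\cos\beta_0$, means $\psi\le\ell$ with equality at $x_0$. A horizontal line through $(x_0,\psi(x_0))$ crosses the graph of a strictly decreasing $\psi$. If $\psi$ is concave, a tangent line does not. So we want entropies whose production at $\alpha=0$ is $\sin^3\beta/\ell(x)^2$ with $\ell$ affine.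

## 8. Affine supports and the entropies $\lambda_v$

We look for $\lambda$ with $H_\lambda(0,\beta)$ proportional to $\sin^3\beta/(V-\cos\beta)^2$, where $V>1$. Let $v\in(0,1)$ solve $1+v^2=2vV$. Then $2v(V-\cos\beta)=1-2v\cos\beta+v^2=|1-vz|^2$ with $z=e^{i\beta}$. With
$$\xi(z)=\frac z{1-vz}$$
we have $\xi(z)-\xi(\bar z)=2i\sin\beta/|1-vz|^2$, so the target is
$$\frac{\sin^3\beta}{|1-vz|^4}=-\tfrac14\sin\beta\,\big(\xi(z)-\xi(\bar z)\big)^2 .$$
If $\lambda$ is odd, (4) gives $\partial_\beta H_\lambda(0,\beta)=2\lambda(\beta)\sin\beta$, so $\lambda$ is forced on $(0,\frac\pi2]$: differentiate the target and divide by $2\sin\beta$. The outcome is $\operatorname{Im}\big(\frac34\xi^2+\frac v2\xi^3\big)$; the calculation is the case $\alpha=0$ of the proof of Lemma 5. The useful fact is that the same calculation works for all $\alpha$, if $\bar z$ is replaced by $e^{i(\alpha-\beta)}$. This gives control of all directions.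

**Definition 4.** For $v\in[0,1)$ let $\Lambda_v(z)=\frac34\xi(z)^2+\frac v2\xi(z)^3$ and $\lambda_v(\theta)=\operatorname{Im}\Lambda_v(e^{i\theta})$.

For $v=0$ this is $\frac34\sin2\theta$. In general $\Lambda_v$ is analytic near the closed unit disc, has real Taylor coefficients and vanishes to second order at $0$. So $\lambda_v=\sum_{n\ge2}a_n\sin n\theta$ is smooth, orthogonal to $\cos\theta$ and $\sin\theta$, hence admissible.

**Lemma 5.** With $z=e^{i(\alpha+\beta)}$ and $y=e^{i(\alpha-\beta)}$,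
$$H_{\lambda_v}(\alpha,\beta)=-\tfrac14\sin\beta\,\operatorname{Re}\big(\xi(z)-\xi(y)\big)^2 .$$

*Proof.* Both sides vanish at $\beta=0$; we compare $\beta$-derivatives. Let $w=e^{i\alpha}$, $X=\frac1{1-vz}$, $Y=\frac1{1-vy}$, $\xi=\xi(z)=zX$, $\eta=\xi(y)=yY$. Then
$$\sin\beta=\frac{z-y}{2iw},\quad\cos\beta=\frac{z+y}{2w},\quad\xi-\eta=\big(z(1-vy)-y(1-vz)\big)XY=(z-y)XY .$$
Since $\xi'(z)=X^2$, $\partial_\beta z=iz$ and $\partial_\beta y=-iy$, we have $\partial_\beta\xi=izX^2$ and $\partial_\beta\eta=-iyY^2$. So the derivative of the right side is $-\frac14\operatorname{Re}E$ with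
$$E=\cos\beta\,(\xi-\eta)^2+2i\sin\beta\,(\xi-\eta)(zX^2+yY^2)=\frac{z-y}{2w}(\xi-\eta)\big[(z+y)XY+2zX^2+2yY^2\big].$$
Now $X=1+v\xi$ and $Y=1+v\eta$, so $zXY=\xi(1+v\eta)$, $yXY=\eta(1+v\xi)$, $zX^2=\xi(1+v\xi)$, $yY^2=\eta(1+v\eta)$, and the bracket equals
$$3(\xi+\eta)+2v(\xi^2+\xi\eta+\eta^2).$$
Hence
$$\tfrac14(\xi-\eta)[\cdots]=\tfrac34(\xi^2-\eta^2)+\tfrac v2(\xi^3-\eta^3)=\Lambda_v(z)-\Lambda_v(y),$$
and the derivative of the right side is
$$\operatorname{Re}\Big[-\frac{z-y}{2w}\big(\Lambda_v(z)-\Lambda_v(y)\big)\Big]=\operatorname{Re}\big[-i\sin\beta\,(\Lambda_v(z)-\Lambda_v(y))\big]=\sin\beta\,\big[\lambda_v(\alpha+\beta)-\lambda_v(\alpha-\beta)\big].$$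
By (4) this is $\partial_\beta H_{\lambda_v}(\alpha,\beta)$. $\square$

**Lemma 6.** For $\beta\in(0,\frac\pi2]$ and $\alpha\in\mathbb R$:

1. $H_{\lambda_v}(0,\beta)=\dfrac{\sin^3\beta}{(1-2v\cos\beta+v^2)^2}$;
2. $|H_{\lambda_v}(\alpha,\beta)|\le\dfrac{\sin\beta}{(1-v^2)^2}$;
3. if $(1+v^2)\cos\beta\ge2v$, then $|H_{\lambda_v}(\alpha,\beta)|\le\dfrac{\sin^3\beta}{(1-2v\cos\beta+v^2)^2}$.

*Proof.* For $\alpha=0$ we have $y=\bar z$ and $\xi-\eta=2i\sin\beta/|1-vz|^2$, so Lemma 5 gives (1). In general $|z-y|=2\sin\beta$, so $|\xi-\eta|^2=4\sin^2\beta/Q$ with $Q=|1-vz|^2|1-vy|^2$, and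
$$|H_{\lambda_v}(\alpha,\beta)|\le\frac{\sin^3\beta}Q .$$
We must bound $Q$ from below. Let $c=\cos\beta$, $\tau=\cos\alpha$. Multiplying out $(1+v^2-2v\cos(\alpha+\beta))(1+v^2-2v\cos(\alpha-\beta))$, with $\cos(\alpha+\beta)+\cos(\alpha-\beta)=2c\tau$ and $\cos(\alpha+\beta)\cos(\alpha-\beta)=\tau^2-\sin^2\beta$,
$$Q=(1+v^2)^2-4v(1+v^2)c\tau+4v^2(\tau^2-\sin^2\beta)=\big((1+v^2)c-2v\tau\big)^2+(1-v^2)^2\sin^2\beta .\tag{7}$$
The last equality uses $(1+v^2)^2-4v^2=(1-v^2)^2$ and $c^2+\sin^2\beta=1$. Dropping the square gives (2). If $(1+v^2)c\ge2v$, then $(1+v^2)c-2v\tau\ge(1+v^2)c-2v\ge0$ because $\tau\le1$, so $Q$ is at least its value at $\tau=1$. That value is $Q$ at $\alpha=0$, namely $|1-vz|^4=(1-2vc+v^2)^2$. This gives (3). $\square$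

Thus (for $v>0$), as a function of $\tau$, $Q$ is a parabola with vertex at $\tau=Vc$. For small walls ($Vc\ge1$) the least value on $[-1,1]$ is at $\alpha=0$; for large walls ($Vc<1$) the vertex may be reached, and we only have the weaker bound (2).

**The case $p=1$ by hand.** Let $\lambda=2(1-v^2)^2\lambda_v$. By (2), $|H_\lambda|\le2\sin\beta$ for all $\alpha,\beta$, so $\lambda\in\mathcal L_f$ for $f(t)=t$. If $(1+v^2)\cos\beta_0=2v$, then (7) at $\tau=1$ gives $(1-2v\cos\beta_0+v^2)^2=(1-v^2)^2\sin^2\beta_0$, and (1) gives $H_\lambda(0,\beta_0)=2\sin\beta_0$. As $v$ runs through $[0,1)$, $\cos\beta_0=\frac{2v}{1+v^2}$ runs through $[0,1)$. By Lemma 4, $f(t)=t$ is good. This used the large-wall bound only, while $p=3$ used $v=0$ only, where (3) holds for all $\beta$. The general proof combines both bounds.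

## 9. Small walls, large walls, and the proof of Theorem 2

Let $f$ be as in Theorem 2. Fix $\beta_0\in(0,\frac\pi2]$ and $x_0=\cos\beta_0\in[0,1)$; always $x=\cos\beta$. By Lemma 4 it suffices to find $\lambda\in\mathcal L_f$ with $H_\lambda(0,\beta_0)=F(x_0)$.

**Step 1: choose the supporting line.** Since $\psi$ is concave and nonincreasing, there is $\kappa\ge0$ with
$$\psi(x)\le\ell(x):=\psi(x_0)-\kappa(x-x_0)\quad\text{for all }x\in[0,1).$$
For $x_0>0$ this is a supporting line at an interior point; its slope lies between the one-sided derivatives, which are $\le0$. For $x_0=0$ take $\kappa=0$, which is allowed because $\psi\le\psi(0)$.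

**Step 2: the horizontal case $\kappa=0$.** Take $\lambda=\psi(x_0)^{-2}\lambda_0$. By Lemma 6(3) with $v=0$ (its condition is $\cos\beta\ge0$) and by (3),
$$|H_\lambda(\alpha,\beta)|\le\frac{\sin^3\beta}{\psi(x_0)^2}\le\frac{\sin^3\beta}{\psi(x)^2}=F(x),$$
and by Lemma 6(1), $H_\lambda(0,\beta_0)=F(x_0)$. From now on $\kappa>0$, hence $x_0>0$.

**Step 3: find $v$.** Write $\ell(x)=\kappa(V-x)$. As $\ell\ge\psi>0$ on $[0,1)$, $V\ge1$. We need $V>1$. If $V=1$, then
$$F(x)=\frac{(1-x^2)^{3/2}}{\psi(x)^2}\ge\frac{(1-x^2)^{3/2}}{\kappa^2(1-x)^2}=\frac{(1+x)^{3/2}}{\kappa^2(1-x)^{1/2}}\to\infty\quad(x\to1),$$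
which contradicts (i), since (i) gives $f(t)\le\frac t2f(2)\le f(2)$. So $V>1$, and there is $v\in(0,1)$ with $1+v^2=2vV$. Put
$$\lambda=A\lambda_v,\qquad A=\Big(\frac{2v}\kappa\Big)^2 .$$

**Step 4: the production at $\alpha=0$ touches the cost at $\beta_0$.** Since $1-2vx+v^2=2v(V-x)=\frac{2v}\kappa\ell(x)$, using (3),
$$\frac{A\sin^3\beta}{(1-2vx+v^2)^2}=\frac{\sin^3\beta}{\ell(x)^2}\le\frac{\sin^3\beta}{\psi(x)^2}=F(x),\quad\text{with equality at }x=x_0 .\tag{8}$$
With Lemma 6(1), $H_\lambda(0,\beta_0)=F(x_0)$. It remains to prove $|H_\lambda(\alpha,\beta)|\le F(x)$ for all $\alpha,\beta$.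

**Step 5: small walls, $x\ge1/V$.** Multiplying by $2vV=1+v^2$, this condition is $(1+v^2)x\ge2v$. So Lemma 6(3) applies, and with (8) $|H_\lambda(\alpha,\beta)|\le F(x)$.

**Step 6: large walls, $0\le x<1/V$.** Here Lemma 6(2) gives $|H_\lambda|\le A\sin\beta/(1-v^2)^2$, linear in the jump, and (i) says that $f$ grows at least linearly; so it suffices to compare at the borderline wall. Let $x_V=1/V=\cos\beta_V\in(0,1)$. Then $(1+v^2)x_V=2v$, so the first square in (7) vanishes at $\tau=1$, $\beta=\beta_V$, and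
$$(1-2vx_V+v^2)^2=(1-v^2)^2\sin^2\beta_V .$$
Thus (8) at $x_V$ reads
$$\frac A{(1-v^2)^2}\le\frac{F(x_V)}{\sin\beta_V}.$$
Since $x<x_V$, $\beta>\beta_V$, and (i) gives $\frac{F(x_V)}{\sin\beta_V}=\frac{2f(2\sin\beta_V)}{2\sin\beta_V}\le\frac{2f(2\sin\beta)}{2\sin\beta}=\frac{F(x)}{\sin\beta}$. Therefore
$$|H_\lambda(\alpha,\beta)|\le\frac{A\sin\beta}{(1-v^2)^2}\le F(x).$$

So $\lambda\in\mathcal L_f$ and $H_\lambda(0,\beta_0)=f(2\sin\beta_0)$. This proves Theorem 2, hence Theorem 1, and, with Sections 3 and 4, Theorem 3. $\blacksquare$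

**Remark (where the contact point lies).** The proof never needed to know whether $x_0\ge1/V$, but this is automatic when $\kappa>0$. By (3), condition (i) says that $(1-x^2)/\psi(x)^2$ is nonincreasing in $x$. So for $x>x_0$
$$\frac{1-x^2}{\ell(x)^2}\le\frac{1-x^2}{\psi(x)^2}\le\frac{1-x_0^2}{\psi(x_0)^2}=\frac{1-x_0^2}{\ell(x_0)^2}.$$
But the derivative of $(1-x^2)/(V-x)^2$ has the sign of $1-xV$, so this function is strictly increasing on $[0,1/V]$; hence $x_0\ge1/V$. For $f=t^p$ with $1\le p<3$ and $x_0>0$, $\psi'/\psi=-\frac{(3-p)x}{2(1-x^2)}$, so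
$$V=x_0+\frac{2(1-x_0^2)}{(3-p)x_0}=\frac{2-(p-1)x_0^2}{(3-p)x_0}.$$
For $p=1$ this is $V=1/x_0$: the contact point is exactly the borderline wall, in agreement with the computation at the end of Section 8.
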